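# Skew group rings with a single simple module

## A simple regular ring, not artinian, with one simple module

All rings are associative with unit $1\neq 0$, and all modules are unital. A group acts on a field always by field automorphisms.

**Theorem 1.** Let $G$ be a countably infinite locally finite group acting faithfully on a field $F_0$. (For instance $F_0=k(x_g : g\in G)$ with $k$ any field and $G$ permuting the variables.) Then there is a field $F\supseteq F_0$ with a $G$-action extending the given one such that the skew group ring $R=F*G$

- is a simple von Neumann regular ring,
- is not right artinian and not left artinian,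
- has all right ideals and all left ideals countably generated,
- has all simple right modules isomorphic, and all simple left modules isomorphic.

Moreover $|F|\le |F_0|^{\aleph_0}$.

The theorem answers a question posed in the text "Algebra And Infinite Combinatorics" (https://math.cuni.cz/dl/trlifaj/NALG031padova.pdf). There one considers the following condition on a ring $R$.

(Ib) $R$ is a simple von Neumann regular ring such that all right ideals of $R$ are countably generated and all simple right $R$-modules are isomorphic.

A matrix ring $M_n(D)$ over a skew field satisfies (Ib) for trivial reasons: it is simple artinian, hence has one simple module. The question is whether anything else does, that is, whether there is a simple von Neumann regular ring with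

- (P1) $R$ is not right artinian;
- (P2) all right ideals of $R$ are countably generated;
- (P3) all simple right $R$-modules are isomorphic.

The problem records that no such ring was known, and that none can have cardinality below $2^{\aleph_0}$. Theorem 1 says that such rings exist, in ZFC. After proving it we sharpen it in four ways: the simple modules can be made injective (Theorem 8), there is a criterion for when $F*G$ has one simple module (Theorem 4), the possible cardinalities are discussed (Corollary 10), and the groups $G$ that can occur are exactly the countably infinite locally finite ones (Theorem 11).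

The tension in the question is this. A ring that is not artinian has plenty of maximal one-sided ideals, and (P3) asks that they all be annihilators of elements of one and the same simple module. That module must therefore contain many elements, while (P2) forces the one-sided ideals to be small.

## Regular rings, locally finite groups, skew group rings

**Definition (von Neumann regular).** A ring $R$ is von Neumann regular if for every $a\in R$ there is $x\in R$ with $axa=a$.

Fields are regular (take $x=a^{-1}$ if $a\ne0$), and so is $M_n(D)$ for a skew field $D$: write $a=p\,\mathrm{diag}(1,\dots,1,0,\dots,0)\,q$ with $p,q$ invertible and take $x=q^{-1}p^{-1}$. The ring $\mathbb Z$ is not regular, since $2x2=2$ has no solution.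

Two facts on a regular ring $R$ will be used. First, every principal one-sided ideal is generated by an idempotent: if $axa=a$, then $xa$ is idempotent and $Ra=Rxa$; likewise $aR=axR$. Second, every finitely generated left ideal is generated by an idempotent. By induction it is enough to treat $Re+Rf$ with $e,f$ idempotent. Put $y=f(1-e)$, so that $Re+Rf=Re+Ry$. Choose an idempotent $p$ with $Rp=Ry$; since $ye=0$ we have $pe=0$. Let $p'=(1-e)p$. Then $p(1-e)=p$ gives $p'p'=(1-e)p(1-e)p=(1-e)p=p'$, and $pp'=p(1-e)p=p$ shows $Rp'=Rp$. Also $ep'=0=p'e$. Hence $e+p'$ is idempotent, and $R(e+p')=Re+Rp'=Re+Rf$, because $e=e(e+p')$ and $p'=p'(e+p')$.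

**Definition (locally finite).** A group is locally finite if each of its finitely generated subgroups is finite.

The direct sum of countably many copies of $\mathbb Z/2$ is an example, and so is the group of those permutations of $\mathbb N$ that move only finitely many points. The group $\mathbb Z$ is not locally finite. If $G$ is countably infinite and locally finite, enumerate $G$ and let the initial segments of the enumeration generate subgroups; after deleting repetitions this gives
$$1=G_0\subsetneq G_1\subsetneq G_2\subsetneq\cdots,\qquad G=\bigcup_n G_n,\qquad G_n \text{ finite}. \tag{1}$$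

**Definition (skew group ring).** Let $G$ act on a field $F$. The ring $F*G$ is the left $F$-vector space with basis $G$ and multiplication $(ag)(bh)=a\,g(b)\,gh$ for $a,b\in F$ and $g,h\in G$.

So scalars move past group elements by the rule $ga=g(a)g$. A left $F*G$-module is the same thing as an $F$-vector space $M$ with a $G$-action by additive maps satisfying $g(am)=g(a)\,g(m)$. The field $F$ itself is a left $F*G$-module through
$$\Bigl(\sum_g a_g g\Bigr)\cdot b=\sum_g a_g\,g(b), \tag{2}$$
because $a\,g(b\,h(c))=a\,g(b)\,(gh)(c)$. This module is simple: a submodule is in particular an $F$-subspace of the one-dimensional space $F$. Consequently, for every $0\neq u\in F$ the map $r\mapsto ru$ is onto $F$, and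
$$(F*G)/\mathrm{ann}(u)\cong F,\qquad \mathrm{ann}(u)\ \text{is a maximal left ideal}. \tag{3}$$

We therefore always have one explicit simple module, and the whole problem is to arrange that there is no other. Every simple left module has the form $R/L$ with $L$ a maximal left ideal, so what we want is that *every* maximal left ideal kills some nonzero element of $F$.

## Finite groups give matrix rings

Take first $F=\mathbb C$ and $H=\{1,c\}$ with $c$ complex conjugation. In the real basis $1,i$ of $\mathbb C$, the element $c$ acts as $\begin{pmatrix}1&0\\0&-1\end{pmatrix}$ and $i$ acts as $\begin{pmatrix}0&-1\\1&0\end{pmatrix}$. Together with the identity and the product $ic$, which acts as $\begin{pmatrix}0&1\\1&0\end{pmatrix}$, these form a real basis of $M_2(\mathbb R)$, so $\mathbb C*H\cong M_2(\mathbb R)$. For $u\ne 0$ we have $\mathrm{ann}(u)=\{a+bc: au+b\bar u=0\}$; for instance $\mathrm{ann}(1)=\mathbb C(1-c)$ and $\mathrm{ann}(i)=\mathbb C(1+c)$. All quotients by these ideals are isomorphic to $\mathbb C$, and since $M_2(\mathbb R)$ is simple artinian there are no other simple modules. The same happens for every finite group.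

**Lemma 2.** Let a finite group $H$ act faithfully on a field $F$, with fixed field $F^H$. The map $F*H\to\mathrm{End}_{F^H}(F)$ given by (2) is a ring isomorphism. Hence $F*H\cong M_{|H|}(F^H)$.

*Proof.* The map is a ring homomorphism because (2) defines a module structure, and it takes values in the $F^H$-linear maps because each $h\in H$ fixes $F^H$. Dedekind's theorem says that distinct automorphisms of a field are linearly independent over that field. Since the action is faithful, the elements of $H$ act as distinct automorphisms, so $\sum a_hh$ acts as $0$ only if all $a_h$ vanish: the map is injective. Artin's theorem gives $[F:F^H]=|H|$. So $F*H$, which has dimension $|H|$ over $F$, has dimension $|H|^2$ over $F^H$, and $\mathrm{End}_{F^H}(F)$ has dimension $|H|^2$ too. The map is $F^H$-linear, so it is bijective. $\square$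

## Countable locally finite groups: increasing unions of matrix rings

Let now $G$ be countably infinite and locally finite, acting faithfully on $F$, with the chain (1). For the rest of these notes write
$$F_{(n)}=F^{G_n},\qquad R_n=F*G_n\cong\mathrm{End}_{F_{(n)}}(F),\qquad R=F*G=\bigcup_n R_n .$$
All $R_n$ share the unit of $R$. The next proposition gives everything in Theorem 1 except the uniqueness of the simple modules, and it does so for *any* field $F$ with faithful $G$-action.

**Proposition 3.** Let $G$ be countably infinite and locally finite, acting faithfully on $F$.

- (a) $R$ is simple and von Neumann regular.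
- (b) $R$ is neither right nor left artinian.
- (c) Every one-sided ideal of $R$ is countably generated.

For an arbitrary group $G$ acting on a field $F$ the following holds.

- (d) The additive map with $(ag)^*=g^{-1}a$ is an anti-automorphism of $F*G$, so $F*G\cong (F*G)^{op}$. In particular all simple right modules are isomorphic if and only if all simple left modules are.

*Proof.* (a) Any $a\in R$ lies in some $R_n$, a matrix ring over a field, so $axa=a$ for some $x\in R_n$. If $I$ is a nonzero two-sided ideal of $R$, pick $0\ne a\in I$ and $n$ with $a\in R_n$. Then $I\cap R_n$ is a nonzero ideal of the simple ring $R_n$, so $1\in I$.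

(b) If $R$ were right (left) artinian, then by Hopkins–Levitzki $R_R$ (respectively ${}_RR$) would have finite length $\ell$. But $R_n\cong M_{|G_n|}(F_{(n)})$ contains $|G_n|$ nonzero orthogonal idempotents with sum $1$. They split $R$, as a right and as a left module, into $|G_n|$ nonzero summands. So $\ell\ge|G_n|$ for all $n$, although $|G_n|\to\infty$.

(c) For a one-sided ideal $I$ we have $I=\bigcup_n(I\cap R_n)$. Each $I\cap R_n$ is a one-sided ideal of the artinian ring $R_n$, hence finitely generated over $R_n$. The union of these finite generating sets is countable and generates $I$.

(d) Since $g^{-1}a=g^{-1}(a)g^{-1}$, the map carries $Fg$ bijectively onto $Fg^{-1}$, so it is bijective. It reverses products: from $gb=g(b)g$ we get $bg^{-1}=g^{-1}g(b)$, and therefore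
$$(bh)^*(ag)^*=h^{-1}b\,g^{-1}a=h^{-1}g^{-1}g(b)a=(gh)^{-1}\,a\,g(b)=\bigl(a\,g(b)\,gh\bigr)^*=\bigl((ag)(bh)\bigr)^*,$$
where the third equality uses that $F$ is commutative. A right module $N$ becomes a left module by $r\cdot n=nr^*$. This turns right modules into left modules and back, with the same submodules and the same homomorphisms, so it matches simple modules with simple modules. $\square$

From now on we may work with left modules only.

## Decreasing chains of subspaces of $F$

The module $F$ sees each $R_n$ completely, because $R_n=\mathrm{End}_{F_{(n)}}(F)$. A left ideal of $R_n$ is the annihilator of an $F_{(n)}$-subspace, and a left ideal of $R$ becomes a decreasing chain of such subspaces. This translates "one simple module" into a property of the field alone.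

**Theorem 4.** Let $G=\bigcup_nG_n$ be as in (1), acting faithfully on a field $F$, and let $R=F*G$. The following are equivalent:

- (a) all simple right $R$-modules are isomorphic;
- (a′) all simple left $R$-modules are isomorphic;
- (b) every maximal left ideal of $R$ has the form $\mathrm{ann}_R(u)$ with $0\ne u\in F$;
- (c) every decreasing sequence $W_0\supseteq W_1\supseteq\cdots$, with $W_n$ a nonzero $F_{(n)}$-subspace of $F$, has $\bigcap_nW_n\neq0$.

If these hold, then $|F|\ge2^{\aleph_0}$.

*Proof.* **Step 1: simple modules and maximal left ideals.** This step settles (a)⇔(a′)⇔(b). The first equivalence is Proposition 3(d). If (a′) holds and $L$ is a maximal left ideal, then $R/L\cong F$ because $F$ is simple; if $1+L$ corresponds to $u$, then $u\ne0$ and $L=\mathrm{ann}_R(u)$. Conversely, if (b) holds, every simple left module is $R/\mathrm{ann}_R(u)\cong F$ for some $u\neq 0$, by (3).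

**Step 2: from chains to left ideals.** This step shows (b)⇒(c), by attaching to a chain a left ideal that kills it. Given the $W_n$, put
$$L=\bigcup_n\mathrm{ann}_{R_n}(W_n). \tag{4}$$
The union is increasing since $R_n\subseteq R_{n+1}$ and $W_n\supseteq W_{n+1}$. Each $\mathrm{ann}_{R_n}(W_n)$ is a left ideal of $R_n$, and any $r\in R$ lies in $R_m$ for all large $m$, so $L$ is a left ideal of $R$. It is proper because $1$ does not kill $W_n\ne0$. Choose a maximal left ideal containing $L$; by (b) it is $\mathrm{ann}_R(u)$ with $u\neq0$, so $Lu=0$. If $u\notin W_n$ for some $n$, there is an $F_{(n)}$-linear endomorphism of $F$ that vanishes on $W_n$ but not at $u$. By Lemma 2 it is given by an element of $R_n$, which lies in $\mathrm{ann}_{R_n}(W_n)\subseteq L$ and does not kill $u$: a contradiction. So $0\ne u\in\bigcap_nW_n$.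

**Step 3: from left ideals to chains.** This step shows (c)⇒(b). Let $L$ be a maximal left ideal and $L_n=L\cap R_n$. Every left ideal of the matrix ring $R_n$ is generated by an idempotent, so $L_n=R_ne_n$ with $e_n=e_n^2$, and $e_n\ne1$ as $1\notin L$. Put
$$W_n=\{w\in F:L_nw=0\}=\{w: e_nw=0\}=(1-e_n)F .$$
It is an $F_{(n)}$-subspace, because $R_n$ acts $F_{(n)}$-linearly. It is nonzero, because $1-e_n\ne0$ and $R_n$ acts faithfully on $F$. Since $L_n\subseteq L_{n+1}$ we have $W_n\supseteq W_{n+1}$. By (c) there is $0\ne u\in\bigcap_nW_n$, and then $Lu=0$. So $L\subseteq\mathrm{ann}_R(u)\ne R$, and $L=\mathrm{ann}_R(u)$ by maximality.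

**Step 4: a binary tree of subspaces.** This step proves $|F|\ge2^{\aleph_0}$ from (c). We have $[F:F_{(n)}]=|G_n|$ and $F\supseteq F_{(n)}\supseteq F_{(n+1)}$, so $[F_{(n)}:F_{(n+1)}]=|G_{n+1}|/|G_n|\ge2$; pick $b_n\in F_{(n)}\setminus F_{(n+1)}$. Define $w_\emptyset=1$ and, for $s\in\{0,1\}^n$, $w_{s0}=w_s$ and $w_{s1}=w_sb_n$. All $w_s$ are nonzero, and $w_{si}F_{(n+1)}\subseteq w_sF_{(n)}$ for $i=0,1$. Moreover $w_{s0}F_{(n+1)}\cap w_{s1}F_{(n+1)}=0$: if $w_sa=w_sb_na'\neq0$ with $a,a'\in F_{(n+1)}$, then $b_n=a/a'\in F_{(n+1)}$, which is false. For a branch $\sigma\in\{0,1\}^\omega$, condition (c) applied to $W_n=w_{\sigma|n}F_{(n)}$ yields $0\neq u_\sigma\in\bigcap_nw_{\sigma|n}F_{(n)}$. Two distinct branches part at some $s$, so $u_\sigma\ne u_\tau$. Hence $|F|\ge2^{\aleph_0}$. $\square$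

## The rational function field fails, whatever the size of $k$

The natural first choice is $F_0=k(x_g:g\in G)$ with $h(x_g)=x_{hg}$. The action is faithful, since $h(x_1)=x_h$. Theorem 4 forces $k$ to be large, at least of size continuum, so one would take a large $k$ and hope. Let us test condition (c).

**Example 5.** For every field $k$, condition (c) of Theorem 4 fails for $F_0=k(x_g:g\in G)$.

Let $E$ be the union of the sets $G_{i+1}\setminus G_i$ over all even $i$. Both $E$ and $G\setminus E$ are infinite, and $1\notin E$. Put
$$y_n=\prod_{g\in E\cap G_n}x_g,\qquad W_n=y_nF_{(n)}\qquad(F=F_0).$$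
Then $y_{n+1}=y_nb_n$, where $b_n$ is $1$ for odd $n$ and the product of the $x_g$ with $g\in G_{n+1}\setminus G_n$ for even $n$. Left multiplication by $G_n$ permutes $G_{n+1}\setminus G_n$, so $b_n\in F_{(n)}$ and $W_{n+1}=y_nb_nF_{(n+1)}\subseteq y_nF_{(n)}=W_n$. Thus the chain is decreasing.

Suppose $0\ne u\in\bigcap_nW_n$, say $u=y_nc_n$ with $c_n\in F_{(n)}$. Let $v_g(z)\in\mathbb Z$ be the exponent of the irreducible polynomial $x_g$ in a nonzero rational function $z$. Then $v_{hg}(h(z))=v_g(z)$, so for $g\in G_n$ we get $v_g(c_n)=v_g(g(c_n))=v_1(c_n)$. Since $v_1(y_n)=0$, we have $v_1(c_n)=v_1(u)$. Hence, for every $n$ and every $g\in G_n$,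
$$v_g(u)=v_g(y_n)+v_1(u)=\begin{cases}1+v_1(u)& g\in E,\\ v_1(u)&g\notin E.\end{cases}$$
But only finitely many variables occur in $u$, so $v_g(u)=0$ for all but finitely many $g$. As $E$ and $G\setminus E$ are both infinite, this requires $1+v_1(u)=0=v_1(u)$, a contradiction.

So $F_0*G$ has at least two non-isomorphic simple left modules: $F_0$, and $(F_0*G)/L_1$ for a maximal left ideal $L_1$ containing the ideal $L$ of (4), since no nonzero element of $F_0$ is killed by $L$. The computation shows exactly what is missing. The element $u$ that ought to lie in all $W_n$ is the "infinite product" $\prod_{g\in E}x_g$, and it is not in the field. No choice of constants supplies it. We have to adjoin it.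

Now there is a place where the missing element already lives. In the module $(F_0*G)/L$ the generator $1+L$ is nonzero and is killed by $L$. If this module could be placed inside a larger field on which $G$ still acts, compatibly with everything, then its generator would become a field element killed by $L$. This can be done with no condition on the module, and that is the decisive point.

## Every module embeds in a field

**Lemma 6.** Let a group $G$ act on a field $F$ and let $M$ be a left $F*G$-module. There are a field $F'\supseteq F$ with a $G$-action extending that on $F$, and an injective $F*G$-linear map $M\to F'$.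

Here $F'$ is a left module over $F'*G$ by (2), hence over its subring $F*G$.

*Proof.* Let $S=\mathrm{Sym}_F(M)$ be the symmetric algebra. A choice of an $F$-basis of $M$ identifies $S$ with the polynomial ring over $F$ in that basis. So $S$ is a commutative domain, and $M=\mathrm{Sym}^1$ sits inside $S$.

For $g\in G$ the map $M\to S$, $m\mapsto gm$, is additive and satisfies $g(am)=g(a)\,gm$. In other words, it is $F$-linear when $S$ is viewed as an $F$-algebra through $g:F\to F\subseteq S$. The universal property of the symmetric algebra gives a unique ring endomorphism $\hat g$ of $S$ that equals $g$ on $F$ and $m\mapsto gm$ on $M$. The endomorphisms $\hat g\hat h$ and $\widehat{gh}$ agree on $F$ and on $M$, so they are equal; likewise $\hat1=\mathrm{id}$. So $G$ acts on $S$ by ring automorphisms, and this action extends to $F'=\mathrm{Frac}(S)$. The inclusion $M\subseteq S\subseteq F'$ is $F$-linear and $G$-equivariant, which means $F*G$-linear. $\square$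

For the smallest example, let $M=F$. Then $S=F[t]$ with $t$ corresponding to $1\in M$, the group fixes $t$, and $F'=F(t)$. The copy $Ft$ of the module $F$ in $F'$ is not the subfield $F$. This is harmless now, and it is what has to be repaired in Theorem 8.

## Closing off after $\omega_1$ steps

Lemma 6 repairs the left ideals of $F_0*G$. But the larger field $F'$ has a larger skew group ring with new left ideals, so the repair must be repeated. After $\omega$ repetitions the argument would still have a hole: a left ideal of the union can need infinitely many generators, and their coefficients may occur at arbitrarily late stages, so that no single stage has dealt with it. Proposition 3(c) tells us how far to go. Left ideals need only *countably* many generators, and a countable set of countable ordinals has a countable upper bound. So we stop at $\omega_1$.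

*Proof of Theorem 1.* **Step 1: construction of $F$.** This step builds the field. Starting from the given $F_0$, we define by transfinite recursion an increasing chain of fields $F_\alpha$ ($\alpha\le\omega_1$) with compatible $G$-actions. At limit ordinals take unions. At a successor, let
$$M_\alpha=\bigoplus_{L}\,(F_\alpha*G)/L,\qquad L\text{ ranging over all proper left ideals of }F_\alpha*G,$$
and let $F_{\alpha+1}\supseteq F_\alpha$ be a field as in Lemma 6 for the $F_\alpha*G$-module $M_\alpha$. Let $u_L\in F_{\alpha+1}$ be the image of the generator $1+L$ of the summand $(F_\alpha*G)/L$. As $1\notin L$ and $M_\alpha\to F_{\alpha+1}$ is injective and $F_\alpha*G$-linear,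
$$u_L\neq0,\qquad L\cdot u_L=0. \tag{5}$$
Put $F=F_{\omega_1}$ and $R=F*G$. The $G$-action on $F$ is faithful because it is faithful on $F_0$. By Proposition 3, $R$ is simple and regular, is neither right nor left artinian, and has all one-sided ideals countably generated.

**Step 2: every maximal left ideal kills a nonzero element of $F$.** This step proves the uniqueness of the simple module. Let $L$ be a maximal left ideal of $R$. By Proposition 3(c), $L=\sum_{i<\omega}Rl_i$. Each $l_i$ has finitely many coefficients, so countably many coefficients occur in all, each of them in some $F_\beta$ with $\beta<\omega_1$. Hence there is $\alpha<\omega_1$ such that all these coefficients lie in $F_\alpha$, that is, $l_i\in F_\alpha*G$ for all $i$. Let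
$$L'=\sum_{i<\omega}(F_\alpha*G)\,l_i\subseteq L .$$
It is a left ideal of $F_\alpha*G$, and it is proper since $1\notin L$. By (5) there is $0\ne u\in F_{\alpha+1}\subseteq F$ with $L'u=0$. In particular $l_iu=0$ for every $i$, so $Lu=\sum_iRl_iu=0$. Thus $L\subseteq\mathrm{ann}_R(u)\ne R$, and $L=\mathrm{ann}_R(u)$ by maximality. By (3), $R/L\cong F$.

So every simple left $R$-module is isomorphic to $F$. By Proposition 3(d) all simple right $R$-modules are isomorphic too.

**Step 3: cardinality.** This step bounds $|F|$. The field $F_0$ is infinite, because an infinite group acts faithfully on it. Put $\kappa=|F_0|^{\aleph_0}$. Then $\kappa^{\aleph_0}=\kappa\ge2^{\aleph_0}\ge\aleph_1$. We show $|F_\alpha|\le\kappa$ for all $\alpha\le\omega_1$ by induction; it is true for $\alpha=0$.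

Assume $|F_\alpha|\le\kappa$. Then $|F_\alpha*G|\le\kappa$. The action on $F_\alpha$ is faithful, so by Proposition 3(c) each left ideal of $F_\alpha*G$ is generated by a countable subset, and there are at most $\kappa^{\aleph_0}=\kappa$ left ideals. So $M_\alpha$ is a direct sum of at most $\kappa$ modules of size at most $\kappa$, whence $|M_\alpha|\le\kappa$. The field $\mathrm{Frac}(\mathrm{Sym}_{F_\alpha}(M_\alpha))$ also has at most $\kappa$ elements. At a limit $\alpha\le\omega_1$, $F_\alpha$ is a union of at most $\aleph_1\le\kappa$ fields of size at most $\kappa$. Hence $|F|\le\kappa=|F_0|^{\aleph_0}$. $\blacksquare$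

With $F_0=k(x_g:g\in G)$ this gives a simple von Neumann regular ring with (P1), (P2) and (P3).

## Making the simple modules injective

**Definition (V-ring).** A ring is a left (right) V-ring if all its simple left (right) modules are injective.

A field is a V-ring, since all its modules are injective. The ring $\mathbb Z$ is not: $\mathbb Z/p$ is not divisible. Recall Baer's criterion: a left $R$-module $N$ is injective if and only if, for every left ideal $L$, each homomorphism $L\to N$ has the form $l\mapsto lu$ for some $u\in N$. For $N=F$, the condition (5) resembles the case $\varphi=0$ of the equations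
$$lu=\varphi(l)\qquad(l\in L). \tag{6}$$
We can solve all of these at each stage, provided that the module we embed contains the field $F_\alpha$ itself, because the values $\varphi(l)$ on the right are elements of the old field. This calls for a version of Lemma 6 in which a given copy of $F$ in $M$ goes to the subfield $F$.

**Lemma 7.** Let $G$ act on $F$, let $M$ be a left $F*G$-module and let $\iota:F\to M$ be an injective $F*G$-linear map. Then the field $F'$ and the embedding $M\to F'$ in Lemma 6 can be chosen so that the composite $F\to M\to F'$ is the inclusion $F\subseteq F'$.

*Proof.* Let $S=\mathrm{Sym}_F(M)$ with the $G$-action from Lemma 6. The element $\iota(1)$ is fixed by $G$, because $g\,\iota(1)=\iota(g(1))=\iota(1)$. So the ideal $(\iota(1)-1)S$ is $G$-stable, and $G$ acts on $\bar S=S/(\iota(1)-1)S$. Choose an $F$-basis $\{\iota(1)\}\cup\{t_i\}$ of $M$. Then $S$ is the polynomial ring in $\iota(1)$ and the $t_i$, so $\bar S$ is the polynomial ring $F[t_i]$, a domain. The module $M$ maps isomorphically onto the $F$-span of $1$ and the $t_i$, and $\iota(a)=a\,\iota(1)$ maps to $a$. Let $F'=\mathrm{Frac}(\bar S)$. $\square$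

**Theorem 8.** In Theorem 1, $F$ can be chosen so that in addition the unique simple left module and the unique simple right module are injective, i.e. $R$ is a left and right V-ring. The bound $|F|\le|F_0|^{\aleph_0}$ still holds.

*Proof.* **Step 1: new successor stages.** This step replaces $M_\alpha$ by a module that contains solutions of all equations (6) over $R_\alpha:=F_\alpha*G$. (Greek indices refer to stages of the construction, not to the chain (1).) Consider all pairs $j=(L,\varphi)$ with $L$ a left ideal of $R_\alpha$ and $\varphi\in\mathrm{Hom}_{R_\alpha}(L,F_\alpha)$. Put
$$M_j=(R_\alpha\oplus F_\alpha)/\{(l,-\varphi(l)):l\in L\},$$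
a quotient by a submodule because $\varphi$ is $R_\alpha$-linear. The map $\iota_j:F_\alpha\to M_j$, $a\mapsto[(0,a)]$, is injective: if $(0,a)=(l,-\varphi(l))$, then $l=0$ and $a=0$. The class $u_j=[(1,0)]$ satisfies, for $l\in L$,
$$l\,u_j=[(l,0)]=[(0,\varphi(l))]=\iota_j(\varphi(l)).$$
If $L$ is proper and $\varphi=0$, then $M_j=R_\alpha/L\oplus F_\alpha$, and $u_j\ne0$.

Now glue all $M_j$ along $F_\alpha$: let $M_\alpha$ be the quotient of $F_\alpha\oplus\bigoplus_jM_j$ by the submodule $N$ of all elements $\bigl(-\sum_ja_j,\ (\iota_j(a_j))_j\bigr)$ with $a_j\in F_\alpha$ almost all zero. Each $M_i$ embeds in $M_\alpha$: if $m\in M_i$, placed in its own summand, lies in $N$, then $\iota_j(a_j)=0$ and so $a_j=0$ for $j\ne i$; the first coordinate gives $a_i=0$; hence $m=\iota_i(a_i)=0$. Likewise $F_\alpha$ embeds, and in $M_\alpha$ the element $\iota_j(a)$ is identified with $a$ for every $j$. Let $F_{\alpha+1}$ be the field given by Lemma 7 for $F_\alpha\to M_\alpha$. In $F_{\alpha+1}$ the image $u$ of $u_{(L,\varphi)}$ satisfies (6), and $u\ne0$ if $L$ is proper and $\varphi=0$.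

**Step 2: Theorem 1 still holds for the new $F$.** This step checks that nothing is lost. The pairs $(L,0)$ with $L$ proper give (5), so Step 2 of the proof of Theorem 1 applies unchanged, and Proposition 3 applies as before. For the cardinality, suppose $|F_\alpha|\le\kappa$. There are at most $\kappa$ left ideals $L$ of $R_\alpha$, and $\varphi$ is determined by its values on countably many generators of $L$, so there are at most $\kappa\cdot\kappa^{\aleph_0}=\kappa$ pairs. Each $M_j$ has at most $\kappa$ elements, so $|M_\alpha|\le\kappa$ and $|F_{\alpha+1}|\le\kappa$. Limits are treated as before.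

**Step 3: injectivity.** This step verifies Baer's criterion for ${}_RF$, where $F=F_{\omega_1}$ and $R=F*G$. Let $L=\sum_{i<\omega}Rl_i$ be any left ideal of $R$ and $\varphi:L\to F$ an $R$-linear map. The coefficients of all $l_i$ and the values $\varphi(l_i)$ are countably many elements of $F$, so they all lie in one $F_\alpha$ with $\alpha<\omega_1$. Put $L'=\sum_iR_\alpha l_i$. Since $\varphi(rl_i)=r\varphi(l_i)\in F_\alpha$ for $r\in R_\alpha$, the map $\varphi$ restricts to an $R_\alpha$-linear map $L'\to F_\alpha$. By Step 1 there is $u\in F_{\alpha+1}$ with $l_iu=\varphi(l_i)$ for all $i$. For $l=\sum r_il_i\in L$ (a finite sum with $r_i\in R$) we get $lu=\sum r_i\varphi(l_i)=\varphi(l)$. So ${}_RF$ is injective. The correspondence between left and right modules in Proposition 3(d) keeps all homomorphisms, hence injectivity, so the unique simple right module is injective too. $\square$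

## The least cardinality is the continuum

The problem quotes the following known bound. Its proof is the ring-theoretic counterpart of the tree in Theorem 4, and we give it so that the corollary below is complete.

**Proposition 9.** If $R$ is a simple von Neumann regular ring that is not right artinian and $|R|<2^{\aleph_0}$, then $R$ has uncountably many non-isomorphic simple right modules.

*Proof.* **Step 1: every nonzero idempotent splits.** This step provides the branching. The right socle of $R$ is a two-sided ideal. If it were nonzero, it would be $R$, and $R_R$ would be a finitely generated semisimple module, hence artinian. So $R$ has no simple right ideals. Let $e\neq0$ be idempotent. Then $eR$ contains a right ideal $aR$ with $0\ne aR\subsetneq eR$, and $aR=fR$ with $f$ idempotent by regularity. As $f\in eR$, we have $ef=f$. Put $e'=fe$ and $e''=e-fe$. Then $e'e'=f(ef)e=fe=e'$ and $ee'=e'=e'e$, so $e'$ and $e''$ are orthogonal idempotents with sum $e$. We have $e'\ne0$, because $e'f=fef=f\ne0$, and $e''\neq0$, because $e=fe$ would give $eR\subseteq fR$.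

**Step 2: continuum many maximal right ideals.** This step builds a binary tree. Let $e_\emptyset=1$, and for each finite $0$-$1$ sequence $s$ let $e_{s0},e_{s1}$ be nonzero orthogonal idempotents with sum $e_s$. Then $(1-e_{si})(1-e_s)=1-e_s-e_{si}+e_{si}e_s=1-e_s$, so $(1-e_s)R\subseteq(1-e_{si})R$. For $\sigma\in\{0,1\}^\omega$ the union $I_\sigma=\bigcup_n(1-e_{\sigma|n})R$ is therefore a right ideal. It is proper, since $1\in(1-e_s)R$ would give $e_s=0$. Let $P_\sigma\supseteq I_\sigma$ be a maximal right ideal. If $\sigma\ne\tau$ part at $s$ and $P_\sigma=P_\tau$, this ideal contains $1-e_{s0}$ and $1-e_{s1}$, hence $(1-e_{s0})e_{s1}=e_{s1}$, hence $1$, which is impossible. So there are at least $2^{\aleph_0}$ maximal right ideals.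

**Step 3: counting.** This step compares with the number of simple modules. Let $\lambda$ be the number of isomorphism classes of simple right modules. A maximal right ideal $P$ with $R/P\cong S$ is the annihilator of an element of $S$, and $|S|\le|R|$, so each class accounts for at most $|R|$ maximal right ideals. Hence $2^{\aleph_0}\le\lambda\cdot|R|$. Since $R$ is not artinian it is infinite, and as $|R|<2^{\aleph_0}$ we get $\lambda\ge2^{\aleph_0}$. In particular $\lambda$ is uncountable. $\square$

**Corollary 10.** The least cardinality of a non-artinian ring satisfying (Ib) is exactly $2^{\aleph_0}$. For every cardinal $\kappa=\kappa^{\aleph_0}\ge2^{\aleph_0}$ and every characteristic there is one of cardinality $\kappa$.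

*Proof.* The lower bound is Proposition 9. For existence, fix a countably infinite locally finite group $G$ and a field $k$ of the given characteristic with $|k|=\kappa$, and apply Theorem 1 to $F_0=k(x_g:g\in G)$. Since $G$ is countable, $|F_0|=\kappa$, so $\kappa\le|F|\le\kappa^{\aleph_0}=\kappa$ and $|F*G|=\kappa$. The cardinal $\kappa=2^{\aleph_0}$ satisfies $\kappa^{\aleph_0}=\kappa$. $\square$

So the bound $|R|<2^{\aleph_0}$ in Proposition 9 is sharp.

## Which groups occur

**Theorem 11.** For a group $G$ the following are equivalent:

- (i) there is a field $F$ with a faithful $G$-action such that $F*G$ is a simple von Neumann regular ring with properties (P1), (P2), (P3);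
- (ii) $G$ is countably infinite and locally finite.

If (ii) holds, every field with faithful $G$-action embeds $G$-equivariantly in such an $F$.

*Proof.* Theorem 1 gives the last claim, and also (ii)⇒(i), since $k(x_g:g\in G)$ is a field with faithful $G$-action. For (i)⇒(ii) let $R=F*G$ be as in (i). In Steps 2 and 3 the left ideal $A=\mathrm{ann}_R(1_F)$ does the work. It is proper and contains $g-1$ for every $g\in G$, as $g(1_F)=1_F$.

**Step 1: $G$ is infinite.** This uses (P1). If $G$ were finite, $R\cong M_{|G|}(F^G)$ by Lemma 2, which is artinian.

**Step 2: $G$ is locally finite.** This uses regularity, which turns a finitely generated left ideal into an element fixed by a subgroup. Let $H=\langle h_1,\dots,h_r\rangle\le G$. The left ideal $I=\sum_{i}R(h_i-1)$ is contained in $A$, so it is proper. Being finitely generated in a regular ring, $I=Re$ with $e=e^2$, and $e\ne1$. Put $x=1-e\ne0$. Then $Ix=Re(1-e)=0$, so $h_ix=x$ for all $i$, and therefore $hx=x$ for all $h\in H$. If $x=\sum_ga_gg$, then $hx=\sum_gh(a_g)\,hg$, so the support of $hx$ is $h$ times the support of $x$. Hence left multiplication by $H$ permutes the finite nonempty support of $x$. This action is free, so $H$ is finite.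

**Step 3: $G$ is countable.** This uses (P2). By Proposition 3(d), which holds for any group, left ideals of $R$ are countably generated as well, so $A=\sum_{i<\omega}Rl_i$. The supports of the $l_i$ generate a countable subgroup $H\le G$, and all $l_i$ lie in $F*H$. Suppose there is $g\in G\setminus H$. Since $g-1\in A$, we can write $g-1=\sum_ir_il_i$, a finite sum with $r_i\in R$. Let $t$ run over representatives of the cosets $tH$ in $G$, with $1$ representing $H$. Then $R=\bigoplus_tt(F*H)$, where $t(F*H)$ consists of the elements supported on $tH$, and right multiplication by $l_i\in F*H$ maps each summand into itself. Compare the components at $t=1$. On the left, $g$ contributes nothing, because $g\notin H$, so the component is $-1$. On the right it is $\sum_ir_i'l_i$, where $r_i'\in F*H$ is the component of $r_i$ at $t=1$. So $-1=\sum_ir_i'l_i\in A$, which contradicts that $A$ is proper. Hence $G=H$ is countable. $\square$
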